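\title{Subspaces of separable dual spaces admit no Read norm}

\begin{abstract}
A Read norm on a real Banach space is an equivalent norm whose set of norm attaining functionals contains no two-dimensional linear subspace. We show that no Banach space of dimension at least two that embeds isomorphically into a separable dual space admits a Read norm. In particular $\ell_1$ admits none, so not every separable non-reflexive space has a Read norm. The proof rests on a Baire category theorem: if $B$ is a closed bounded convex subset of a closed subspace $X$ of a separable dual space, then $q(B)$ is compact for a residual set of operators $q\colon X\to\mathbb R^n$. It follows that an infinite-dimensional space with an unconditional basis admits a Read norm if and only if it contains a copy of $c_0$.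
\end{abstract}

\section{Norm attaining functionals and Read norms}\label{sec:intro}

All Banach spaces in this paper are real. Let $X$ be a Banach space and let $p$ be an equivalent norm on $X$, with dual norm $p^*$. A functional $x^*\in X^*$ \emph{attains its norm} on $(X,p)$ if there is $x\in X$ with $p(x)=1$ and $x^*(x)=p^*(x^*)$. We write $\mathrm{NA}(X,p)$ for the set of these functionals. A nonzero functional belongs to $\mathrm{NA}(X,p)$ exactly when its supremum over the closed unit ball is a maximum, so the set depends on the shape of the ball and not only on the isomorphism class of $X$.

The set $\mathrm{NA}(X,p)$ is closed under multiplication by scalars, and by the Hahn--Banach theorem it contains nonzero functionals when $X\ne\{0\}$. It therefore always contains lines through the origin, and the first real question about its linear structure concerns planes. We say that $(X,p)$ has \emph{property~(G)} if $\mathrm{NA}(X,p)$ contains a two-dimensional linear subspace. There is a companion property in approximation theory. A subspace $Y\subset X$ is \emph{proximinal} in $(X,p)$ if every $x\in X$ has a nearest point in $Y$, and $(X,p)$ has \emph{property~(S)} if it has a proximinal subspace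 of codimension~$2$. Property (S) implies property (G); we recall why in Section~\ref{sec:reduction}. An equivalent norm $p$ on $X$ is a \emph{Read norm} if $(X,p)$ fails~(G), and hence also~(S).

The usual norms of the classical sequence spaces are far from being Read norms: every finitely supported sequence in $\ell_1$ attains its norm on $c_0$, and every null sequence in $\ell_\infty$ attains its norm on $\ell_1$. The question is what a renorming can destroy. Call a sequence $(x_k^*)$ in $X^*$ a \emph{norming system} if $x\mapsto\sup_k|x_k^*(x)|$ is an equivalent norm on $X$; a space has a countable norming system if and only if it is isomorphic to a closed subspace of $\ell_\infty$. The following facts are known, and they form the background of the question below.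
\begin{enumerate}
\item[(a)] If $X$ is reflexive, then $\mathrm{NA}(X,p)=X^*$ for every equivalent norm $p$, so a reflexive space of dimension at least $2$ has no Read norm.
\item[(b)] Every separable space that contains an isomorphic copy of $c_0$ admits a Read norm; in particular $c_0$ and $C[0,1]$ do.
\item[(c)] Every space that contains a copy of $c_0$ and has a countable norming system admits a Read norm; in particular $\ell_\infty$ does.
\item[(d)] The space $\ell_\infty(\Gamma)$ with $\Gamma$ uncountable admits no Read norm.
\end{enumerate}
Of these we use only (b), and only in Theorem~\ref{thm:uncond}. The following question is posed in \cite{slides}.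

\begin{quote}
\emph{Does every separable non-reflexive Banach space admit an equivalent Read norm?}
\end{quote}

One might guess that it does. Fact (a) comes from the weak compactness of the unit ball, which is lost without reflexivity, and in the list above the only other obstruction occurs in a non-separable space. On the other hand, all the spaces in (b) and (c) contain $c_0$, and the list says nothing about separable non-reflexive spaces that do not. We show that the answer is negative: if $X$ sits inside a separable dual space, then weak* compactness in that space replaces weak compactness, not for all functionals but for generic finite families of them.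

A subset of a topological space is \emph{residual} if it contains a countable intersection of dense open sets. For $E\subset X^*$ we write $E_\perp=\{x\in X: x^*(x)=0\text{ for all }x^*\in E\}$.

\begin{theorem}\label{thm:main}
Let $X$ be a Banach space that is isomorphic to a closed subspace of a separable dual space, let $\dim X\ge n\ge1$, and let $p$ be any equivalent norm on $X$. Then for a residual set of $n$-tuples $(x_1^*,\dots,x_n^*)\in(X^*)^n$ the span $E$ of $x_1^*,\dots,x_n^*$ is $n$-dimensional, $E\subset\mathrm{NA}(X,p)$, and $E_\perp=\bigcap_i\ker x_i^*$ is a proximinal subspace of $(X,p)$ of codimension $n$. In particular, if $\dim X\ge2$, then $(X,p)$ has properties (S) and (G), so $X$ has no Read norm.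
\end{theorem}

The theorem applies to every separable dual space, and to every space with separable bidual, since $X$ is a closed subspace of $X^{**}=(X^*)^*$.

\begin{corollary}\label{cor:answer}
The space $\ell_1$ is separable and non-reflexive and admits no equivalent Read norm. The same holds for James' quasi-reflexive space $\mathcal J$.
\end{corollary}

\begin{proof}
The space $\ell_1=(c_0)^*$ is a separable dual and is not reflexive. James' space is separable and non-reflexive with $\dim\mathcal J^{**}/\mathcal J=1$, so $\mathcal J^{**}$ is separable. Theorem~\ref{thm:main} applies to both spaces.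
\end{proof}

Theorem~\ref{thm:main} follows from a statement about convex sets in which the norm $p$ no longer appears. We write $L(X,\mathbb R^n)$ for the Banach space of bounded linear operators from $X$ to Euclidean $\mathbb R^n$.

\begin{theorem}\label{thm:compact}
Let $Z=N^*$ be a norm-separable dual Banach space, $X\subset Z$ a norm-closed subspace, and $B\subset X$ a nonempty norm-closed bounded convex set. For every $n\ge1$, the set $\{q\in L(X,\mathbb R^n): q(B)\text{ is compact}\}$ is residual in $L(X,\mathbb R^n)$.
\end{theorem}

Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:compact}. Section~\ref{sec:l1} treats the unit ball of $\ell_1$ by hand, Section~\ref{sec:proof} proves Theorem~\ref{thm:compact}, and Section~\ref{sec:hyp} tests its hypotheses. Section~\ref{sec:more} gives three further consequences: infinite-dimensional subspaces of $\mathrm{NA}(X,p)$, a classification of the spaces with an unconditional basis that admit a Read norm, and an extension to some non-separable spaces.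

\section{From compact images to properties (S) and (G)}\label{sec:reduction}

We identify $(X^*)^n$ with $L(X,\mathbb R^n)$ by sending $(x_1^*,\dots,x_n^*)$ to the operator $q(x)=(x_1^*(x),\dots,x_n^*(x))$; this is a linear homeomorphism. For $u\in\mathbb R^n$ let $q^*u=\langle u,q(\cdot)\rangle\in X^*$. Then $q^*(\mathbb R^n)$ is the span of $x_1^*,\dots,x_n^*$, its annihilator is $\ker q$, and $q$ is surjective if and only if $q^*u\neq 0$ for all $u\neq0$, that is, if and only if the $x_i^*$ are linearly independent. The next lemma reads both (S) and (G) off the image of the unit ball in $\mathbb R^n$.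

\begin{lemma}\label{lem:prox}
Let $B$ be the closed unit ball of a Banach space $(X,p)$ and let $q\in L(X,\mathbb R^n)$ be surjective.
\begin{enumerate}
\item[(i)] The subspace $\ker q$ is proximinal if and only if $q(B)$ is compact.
\item[(ii)] If $q(B)$ is compact, then $q^*(\mathbb R^n)\subset\mathrm{NA}(X,p)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $e\in\mathbb R^n$ let $\nu(e)=\inf\{p(x):q(x)=e\}$. This is the quotient norm of $X/\ker q$ carried over to $\mathbb R^n$, and $\nu(q(x))$ is the distance from $x$ to $\ker q$. The vectors with the same image as $x$ are the vectors $x-y$ with $y\in\ker q$, so $\ker q$ is proximinal if and only if the infimum that defines $\nu(e)$ is attained for every $e$.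

We have $\{\nu<1\}\subset q(B)\subset\{\nu\le1\}$. Since $\nu$ is a norm on $\mathbb R^n$, the set $\{\nu\le1\}$ is compact and is the closure of $\{\nu<1\}$. Hence $q(B)$ is compact if and only if $q(B)=\{\nu\le1\}$. If all the infima are attained, then every $e$ with $\nu(e)\le1$ is the image of a vector of norm at most $1$, and the equality holds. Conversely, suppose that it holds and let $e\ne0$. Then $e/\nu(e)=q(b)$ for some $b\in B$, and $x=\nu(e)b$ satisfies $q(x)=e$ and $p(x)\le\nu(e)$. For $e=0$ the infimum is attained at $x=0$.

(ii) The zero functional attains its norm at any unit vector. Let $u\ne0$. The function $\langle u,\cdot\rangle$ attains its maximum on $q(B)$ at a point $q(b)$ with $b\in B$, so $(q^*u)(b)=\sup_Bq^*u=p^*(q^*u)>0$. From $p^*(q^*u)=(q^*u)(b)\le p^*(q^*u)\,p(b)$ we get $p(b)=1$.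
\end{proof}

A proximinal subspace is closed, because a point of its closure is at distance $0$ from it and so equals its nearest point; and a closed subspace of codimension $n$ is the kernel of a surjective $q\in L(X,\mathbb R^n)$. So $(X,p)$ has property (S) if and only if $q(B)$ is compact for some surjective $q\in L(X,\mathbb R^2)$, and (S) implies (G) by part (ii).

\begin{lemma}\label{lem:surj}
If $\dim X\ge n$, the surjective operators form a dense open subset of $L(X,\mathbb R^n)$.
\end{lemma}

\begin{proof}
An operator $q$ is surjective if and only if $\det(q(x_1),\dots,q(x_n))\ne0$ for some $x_1,\dots,x_n\in X$. For fixed $x_j$ the determinant is continuous in $q$, so the set is open. For density, fix linearly independent $x_1,\dots,x_n\in X$. By the Hahn--Banach theorem there is $s\in L(X,\mathbb R^n)$ that maps $x_1,\dots,x_n$ to the standard basis of $\mathbb R^n$. For any $q$, the function $t\mapsto\det\big((q+ts)(x_1),\dots,(q+ts)(x_n)\big)$ is a monic polynomial of degree $n$, so $q+ts$ is surjective for all but finitely many $t$.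
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:compact}]
Transporting $p$ along the isomorphism, we may assume that $X$ is a closed subspace of a separable dual space $Z$ and that $p$ is equivalent to the norm of $Z$ on $X$. Then $B=\{x\in X:p(x)\le1\}$ is closed, bounded and convex. By Theorem~\ref{thm:compact} and Lemma~\ref{lem:surj}, the set
\begin{equation}\label{eq:Gn}
G_n=\{q\in L(X,\mathbb R^n): q\text{ is surjective and }q(B)\text{ is compact}\}
\end{equation}
is residual. For $q\in G_n$ the space $E=q^*(\mathbb R^n)$ has dimension $n$, the space $E_\perp=\ker q$ has codimension $n$, and Lemma~\ref{lem:prox} gives the remaining assertions. By Baire's theorem a residual subset of a complete metric space is dense, so $G_n\neq\emptyset$. For $n=2$ this gives (S) and (G), and $p$ was arbitrary.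
\end{proof}

\begin{remark}\label{rem:n1}
The case $n=1$ of Theorem~\ref{thm:main} says that $\mathrm{NA}(X,p)$ is residual in $X^*$. This alone does not give (G). If $x_0\ne0$, the set $\{x^*:x^*(x_0)\ne0\}\cup\{0\}$ contains a dense open subset of $X^*$, but it contains no two-dimensional subspace, since every such subspace has a nonzero element that vanishes at $x_0$. For $n\ge2$ one operator $q$ has to work in all the uncountably many directions $u\in S^{n-1}$ at once, and this is the difficulty in Theorem~\ref{thm:compact}.
\end{remark}

\section{The unit ball of $\ell_1$}\label{sec:l1}

In this section $X=Z=\ell_1=(c_0)^*$, $(e_k)$ is the unit vector basis, and $B$ is the closed unit ball of the usual norm. An operator $q\in L(\ell_1,\mathbb R^n)$ is given by the bounded sequence $v_k=q(e_k)$; its norm is $|q|=\sup_k|v_k|$, and $q(B)=\{\sum_kx_kv_k:\sum_k|x_k|\le1\}$.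

\begin{example}\label{ex:disc}
Let $n=2$ and let $(v_k)$ be a dense sequence in the unit circle. The closure of $q(B)$ is convex and contains the circle, so it is the closed unit disc. If $e=\sum_kx_kv_k\in q(B)$ and $|e|=1$, then $1=\sum_kx_k\langle e,v_k\rangle\le\sum_k|x_k|\le1$, which forces $\langle e,v_k\rangle=\pm1$ whenever $x_k\ne0$; so $e=\pm v_k$ for some $k$. Thus $q(B)$ meets the circle in a countable set and is not closed. A missing point $e$ is the limit of $q(e_{k_j})$ for some $k_j\to\infty$, and the sequence $(e_{k_j})$ tends to $0$ in the weak* topology while it stays at norm distance $1$ from $0$.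
\end{example}

A small perturbation removes all the missing points: push finitely many of the $v_k$ outward, so that their symmetric convex hull swallows the disc.

\begin{proposition}\label{prop:l1}
The set of $q\in L(\ell_1,\mathbb R^n)$ for which $q(B)$ is the convex hull of finitely many points contains a dense open set.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:surj} it suffices to find, arbitrarily close to a given surjective $q$, an open ball of operators with this property. The function $h(u)=\sup_k|\langle u,v_k\rangle|$ is continuous, and it is positive on $S^{n-1}$ because the $v_k$ span $\mathbb R^n$. Let $s>0$ be its minimum on $S^{n-1}$. Fix $0<\eta\le1$ and put $\delta=\eta s/4$. A bounded subset of $\mathbb R^n$ is totally bounded, so there is a finite set $F\subset\mathbb N$ such that every $v_k$ is within $\delta$ of some $v_j$ with $j\in F$. Define $q'$ by $v'_j=(1+\eta)v_j$ for $j\in F$ and $v_k'=v_k$ for $k\notin F$. Then $|q'-q|\le\eta|q|$, and for $u\in S^{n-1}$ and $k\notin F$,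
\[
\max_{j\in F}|\langle u,v_j'\rangle|-|\langle u,v_k'\rangle|\ \ge\ (1+\eta)(h(u)-\delta)-h(u)\ \ge\ \eta s-2\delta\ =\ \frac{\eta s}2 .
\]
Let $|q''-q'|<\eta s/4$ and $v''_k=q''(e_k)$. Each of the two terms on the left changes by less than $\eta s/4$, so $|\langle u,v_k''\rangle|<\max_{j\in F}|\langle u,v''_j\rangle|$ for all $u\in S^{n-1}$ and $k\notin F$. Hence no hyperplane separates $v''_k$ strictly from the compact convex set $P=\operatorname{conv}\{\pm v''_j:j\in F\}$, and so $v''_k\in P$ for all $k$. Since $P$ is closed, convex and symmetric, $q''(B)\subset P$; and $P\subset q''(B)$ because $\pm e_j\in B$.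
\end{proof}

Three features of this argument survive in the general proof. First, a finite set of points of $B$ approximates the image, because the image lies in $\mathbb R^n$. Second, the perturbation $q'(x)-q(x)=\eta\sum_{j\in F}x_jv_j$ is built from functionals in the predual $c_0$: it moves the finitely many chosen points and does not see the weak* null sequences that produce the missing points. Third, the gain of the push is proportional to its size $\eta$, while the error $\delta$ of the net is chosen after $\eta$ and is as small as we like.

What does not survive is the global nature of the push. A general convex set has no coordinates, and its missing points may come from sequences with weak* limits anywhere in $Z$. We shall therefore push against one small norm ball of weak* limits and one cap of directions at a time. Separability of $Z$ leaves only countably many such cases, and residual sets are stable under countable intersections.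

\section{Proof of Theorem~\ref{thm:compact}}\label{sec:proof}

We write $|\cdot|$ for the norms of $Z$, $N$, $\mathbb R^n$ and $L(X,\mathbb R^n)$, and $\langle\cdot,\cdot\rangle$ for both the pairing of $Z$ with $N$ and the inner product of $\mathbb R^n$. Let $B_Z$ be the closed unit ball of $Z$, and fix $\rho>0$ with $B\subset\rho B_Z$. We use the following textbook facts.
\begin{enumerate}
\item[(F1)] Closed balls of $Z=N^*$ are weak* compact. Since $N^*$ is separable, so is $N$, and therefore the weak* topology is metrizable on bounded subsets of $Z$.
\item[(F2)] If $C_1,C_2\subset N^*$ are disjoint nonempty weak* compact convex sets, there is $w\in N$ with $\min_{C_1}\langle\cdot,w\rangle>\max_{C_2}\langle\cdot,w\rangle$.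
\item[(F3)] A convex set $C\subset\mathbb R^n$ has the same interior as its closure, and for each boundary point $e$ of $\overline C$ there is $u\in S^{n-1}$ with $\langle u,e'-e\rangle\le0$ for all $e'\in\overline C$.
\end{enumerate}

\subsection*{The closure of the graph}

A point $e\in\overline{q(B)}$ is a limit of points $q(b_j)$, and by (F1) we may assume that $b_j$ converges weak* to some $z\in Z$. The point $z$ need not lie in $X$, and even when it does, $q(z)$ need not equal $e$, because $q$ need not be weak* continuous. So we record $z$ and $e$ together. Give $Z\times\mathbb R^n$ the product of the weak* and Euclidean topologies, and for $q\in L(X,\mathbb R^n)$ let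
\[
\Gamma(q)=\overline{\{(b,q(b)):b\in B\}}\subset Z\times\mathbb R^n .
\]

\begin{lemma}\label{lem:graph}
Let $q,q'\in L(X,\mathbb R^n)$.
\begin{enumerate}
\item[(i)] The set $\Gamma(q)$ is compact and metrizable, it lies in $\rho B_Z\times\mathbb R^n$, and its projection to $\mathbb R^n$ is $\overline{q(B)}$.
\item[(ii)] For each $(z,e')\in\Gamma(q')$ there is $e$ with $(z,e)\in\Gamma(q)$ and $|e-e'|\le\rho|q-q'|$.
\item[(iii)] If $q'(x)=q(x)+r\langle x,w\rangle a$ with $r\in\mathbb R$, $w\in N$ and $a\in\mathbb R^n$, then $(z,e')\in\Gamma(q')$ implies $(z,e'-r\langle z,w\rangle a)\in\Gamma(q)$.
\end{enumerate}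
\end{lemma}

\begin{proof}
(i) The graph lies in $\rho B_Z\times\{|e|\le\rho|q|\}$, which is compact and metrizable by (F1). The projection of $\Gamma(q)$ is compact and contains $q(B)$, so it contains $\overline{q(B)}$; by continuity of the projection it is contained in $\overline{q(B)}$.

(ii) Let $\eta=\rho|q-q'|$. The set $\{(z,e+f):(z,e)\in\Gamma(q),\ |f|\le\eta\}$ is a continuous image of a compact set, hence closed. It contains $(b,q'(b))$ for each $b\in B$, because $|q'(b)-q(b)|\le\eta$. So it contains $\Gamma(q')$.

(iii) Since $w$ belongs to the predual, the map $(z,e')\mapsto(z,e'-r\langle z,w\rangle a)$ is continuous on $Z\times\mathbb R^n$. It maps the graph of $q'|_B$ into the graph of $q|_B$, hence $\Gamma(q')$ into $\Gamma(q)$.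
\end{proof}

Missing points of $q(B)$ lie on the boundary of $\overline{q(B)}$, so each comes with a supporting direction. A \emph{contact triple} of $q$ is a triple $(u,z,e)$ with
\[
u\in S^{n-1},\qquad (z,e)\in\Gamma(q),\qquad \langle u,q(b)-e\rangle\le0\ \text{ for all }b\in B .
\]
The next lemma turns the failure of compactness into a quantitative statement: the points of $B$ whose images are near the missing point $e$ stay away, in norm, from the weak* limit $z$.

\begin{lemma}\label{lem:missing}
If $q(B)$ is not compact, there are a contact triple $(u,z,e)$ of $q$ and numbers $s_0,\varepsilon_0>0$ such that $|b-z|\ge\varepsilon_0$ for every $b\in B$ with $|q(b)-e|<s_0$.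
\end{lemma}

\begin{proof}
The set $q(B)$ is bounded, so it is not closed; pick $e\in\overline{q(B)}\setminus q(B)$. As $q(B)$ is convex, (F3) shows that $e$ is not an interior point of $\overline{q(B)}$ and provides a supporting direction $u$ at $e$. By Lemma~\ref{lem:graph}(i) there is $z$ with $(z,e)\in\Gamma(q)$, and $(u,z,e)$ is a contact triple. If no $s_0,\varepsilon_0$ existed, there would be $b_j\in B$ with $q(b_j)\to e$ and $|b_j-z|\to0$. Since $B$ is closed in $X$ and $X$ is closed in $Z$, we would get $z\in B$ and $q(z)=\lim_j q(b_j)=e$, contrary to $e\notin q(B)$.
\end{proof}

The restriction $|q(b)-e|<s_0$ cannot be dropped. In Example~\ref{ex:disc} a missing point $e$ gives the contact triple $(e,0,e)$, and $z=0$ belongs to $B$. It is far only from the part of $B$ that maps near $e$: if $|q(b)-e|<\frac12$, then $|b|\ge|q(b)|>\frac12$.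

\subsection*{The push}

Suppose that the convex hull of a finite set $F\subset B$ stays away from a small ball around $y\in Z$. Both sets are weak* compact, so a functional $w$ from the predual is larger on $F$ than on the ball by a definite amount. Adding $r\langle\cdot,w\rangle a$ to $q$ then moves $q(F)$ further in the direction $a$ than it moves any point of $\Gamma(q)$ over the ball. Such a point can remain extremal in a direction $u$ close to $a$ only if it was far from $q(F)$ to begin with.

\begin{lemma}\label{lem:push}
Let $q\in L(X,\mathbb R^n)$, $y\in Z$, $\varepsilon,r>0$ and $a\in S^{n-1}$, and let $F\subset B$ be finite and nonempty with $|b-y|\ge3\varepsilon$ for all $b\in\operatorname{conv}F$. Then there is $q'\in L(X,\mathbb R^n)$ with $|q'-q|\le r$ and the following property. For every contact triple $(u,z,e')$ of $q'$ with $\langle u,a\rangle\ge\frac12$ and $|z-y|\le\varepsilon$ there is $e\in\overline{q(B)}$ with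
\[
|e-e'|\le r\rho\qquad\text{and}\qquad |q(b)-e|>\frac{r\varepsilon}2\ \text{ for all }b\in F .
\]
\end{lemma}

\begin{proof}
The sets $\operatorname{conv}F-y$ and $2\varepsilon B_Z$ are convex, weak* compact and disjoint. Take $w\in N$ from (F2). The separation is strict, so $w\ne0$, and we normalize $|w|=1$. Then $\langle b-y,w\rangle>\max_{2\varepsilon B_Z}\langle\cdot,w\rangle=2\varepsilon$ for $b\in F$. Let $q'(x)=q(x)+r\langle x,w\rangle a$, so that $|q'-q|\le r$.

Let $(u,z,e')$ be as in the statement and put $e=e'-r\langle z,w\rangle a$. By Lemma~\ref{lem:graph}(i) and (iii), $|z|\le\rho$, $(z,e)\in\Gamma(q)$ and $e\in\overline{q(B)}$; in particular $|e-e'|\le r\rho$. For $b\in F$,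
\[
\langle b-z,w\rangle=\langle b-y,w\rangle-\langle z-y,w\rangle>2\varepsilon-\varepsilon=\varepsilon .
\]
The contact inequality for $q'$ at the point $b$ now gives
\[
0\ \ge\ \langle u,q'(b)-e'\rangle=\langle u,q(b)-e\rangle+r\langle u,a\rangle\langle b-z,w\rangle\ >\ -|q(b)-e|+\frac{r\varepsilon}2 .\qedhere
\]
\end{proof}

In the setting of Example~\ref{ex:disc}, with $y=0$ and $F=\{\sigma_je_j:j\in J\}$ for signs $\sigma_j$ and a finite set $J$, one may take $w=\sum_{j\in J}\sigma_je_j\in c_0$, which has norm $1$ and equals $1$ on $F$. The condition $\langle u,a\rangle\ge\frac12$ is the answer to the difficulty in Remark~\ref{rem:n1}: a single push serves a whole cap of directions.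

\subsection*{The exceptional sets}

We now replace the data $z,e,u$ of Lemma~\ref{lem:missing} by approximations from countable sets. Let $D$ be a countable norm-dense subset of $Z$, let $A$ be a countable dense subset of $S^{n-1}$, and let $\mathbb Q_+$ be the set of positive rationals. For
\[
\tau=(y,\varepsilon,c,s,a)\in D\times\mathbb Q_+\times\mathbb Q^n\times\mathbb Q_+\times A
\]
let $\mathcal A_\tau$ be the set of all $q\in L(X,\mathbb R^n)$ such that
\begin{enumerate}
\item[(A1)] $|b-y|\ge3\varepsilon$ for every $b\in B$ with $|q(b)-c|<2s$, and
\item[(A2)] $q$ has a contact triple $(u,z,e)$ with $\langle u,a\rangle\ge\frac12$, $|z-y|\le\varepsilon$ and $|e-c|\le s$.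
\end{enumerate}
The gap between the radii $s$ and $2s$ leaves room for the displacement $r\rho$ in Lemma~\ref{lem:push}. The inequality $|q(b)-c|<2s$ is strict and those in (A2) are not, so that both conditions are closed in $q$. There are countably many sets $\mathcal A_\tau$. We show that they cover the bad operators, are closed, and have empty interior.

\begin{lemma}\label{lem:cover}
If $q(B)$ is not compact, then $q\in\mathcal A_\tau$ for some $\tau$.
\end{lemma}

\begin{proof}
Take $(u,z,e)$, $s_0$ and $\varepsilon_0$ from Lemma~\ref{lem:missing}. Choose $s,\varepsilon\in\mathbb Q_+$ with $3s\le s_0$ and $4\varepsilon\le\varepsilon_0$, and then $y\in D$, $c\in\mathbb Q^n$ and $a\in A$ with $|z-y|\le\varepsilon$, $|e-c|\le s$ and $|u-a|\le1$. Since $\langle u,a\rangle=1-\frac12|u-a|^2\ge\frac12$, condition (A2) holds. If $b\in B$ and $|q(b)-c|<2s$, then $|q(b)-e|<3s\le s_0$, so $|b-z|\ge4\varepsilon$ and $|b-y|\ge3\varepsilon$. This is (A1).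
\end{proof}

\begin{lemma}\label{lem:closed}
Each $\mathcal A_\tau$ is closed.
\end{lemma}

\begin{proof}
Let $q_j\in\mathcal A_\tau$ and $q_j\to q$. If $b\in B$ and $|q(b)-c|<2s$, then $|q_j(b)-c|<2s$ for large $j$, so $|b-y|\ge3\varepsilon$. Thus $q$ satisfies (A1).

Let $(u_j,z_j,e_j)$ be a contact triple of $q_j$ as in (A2). By Lemma~\ref{lem:graph}(ii) there are $\tilde e_j$ with $(z_j,\tilde e_j)\in\Gamma(q)$ and $|\tilde e_j-e_j|\le\rho|q_j-q|\to0$. The space $S^{n-1}\times\Gamma(q)$ is compact and metrizable, so along a subsequence $u_j\to u$, $z_j\to z$ weak*, and $\tilde e_j\to e$, with $(z,e)\in\Gamma(q)$; then also $e_j\to e$. For each $b\in B$ the inequality $\langle u_j,q_j(b)-e_j\rangle\le0$ passes to the limit, so $(u,z,e)$ is a contact triple of $q$. The conditions $\langle u,a\rangle\ge\frac12$ and $|e-c|\le s$ hold by continuity, and $|z-y|\le\varepsilon$ holds because closed balls of $Z$ are weak* closed.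
\end{proof}

\begin{lemma}\label{lem:interior}
Each $\mathcal A_\tau$ has empty interior.
\end{lemma}

\begin{proof}
Let $q\in\mathcal A_\tau$ and let $r>0$ satisfy $r\rho\le s/2$. We find $q'\notin\mathcal A_\tau$ with $|q'-q|\le r$. The set
\[
M=\{e\in\overline{q(B)}:|e-c|\le 3s/2\}
\]
is compact, and it is nonempty by (A2) and Lemma~\ref{lem:graph}(i). Let $\delta=\min\{s/2,r\varepsilon/2\}$. For each $e\in M$ there is $b\in B$ with $|q(b)-e|<\delta$, and this $b$ satisfies $|q(b)-c|<3s/2+s/2=2s$. By compactness of $M$ there is a finite nonempty set $F\subset\{b\in B:|q(b)-c|<2s\}$ such that every $e\in M$ satisfies $|q(b)-e|<\delta$ for some $b\in F$. The set $\{b\in B:|q(b)-c|<2s\}$ is convex, so it contains $\operatorname{conv}F$, and (A1) gives $|b-y|\ge3\varepsilon$ on $\operatorname{conv}F$.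

Let $q'$ be the operator from Lemma~\ref{lem:push}, and suppose that $q'$ has a contact triple $(u,z,e')$ as in (A2). The lemma gives $e\in\overline{q(B)}$ with $|e-e'|\le r\rho$ and $|q(b)-e|>r\varepsilon/2\ge\delta$ for all $b\in F$. But $|e-c|\le s+r\rho\le3s/2$, so $e\in M$, and the choice of $F$ gives $b\in F$ with $|q(b)-e|<\delta$. This contradiction shows that $q'$ fails (A2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
By Lemmas~\ref{lem:closed} and~\ref{lem:interior}, the complement of each $\mathcal A_\tau$ is open and dense. By Lemma~\ref{lem:cover}, $q(B)$ is compact for every $q$ in the intersection of these countably many complements.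
\end{proof}

\section{The hypotheses of Theorem~\ref{thm:compact}}\label{sec:hyp}

The dual structure of $Z$ makes $\Gamma(q)$ compact and the balls $|z-y|\le\varepsilon$ weak* closed, and it supplies the functional $w$. Separability of $Z$ makes the family $(\mathcal A_\tau)$ countable. Convexity of $B$ gives the supporting direction in Lemma~\ref{lem:missing} and the inclusion $\operatorname{conv}F\subset B$ in Lemma~\ref{lem:interior}. Closedness is used in Lemma~\ref{lem:missing}, and boundedness in Lemma~\ref{lem:graph}. The last two hypotheses are needed already for $X=\mathbb R$ and $n=1$: for $B=(0,1)$ and for $B=\mathbb R$ only $q=0$ gives a compact image. The examples below, also with $n=1$, treat the others. In both, the good set is a countable union of proper closed subspaces, which have empty interior, so by Baire's theorem it is not residual.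

\begin{example}[separable, or dual, but not both]\label{ex:c0}
Let $B$ be the closed unit ball of $X=c_0$, and let $q=(a_k)\in\ell_1=c_0^*$. If $q$ has infinite support and $x\in B$, then $|x_k|<1$ for some $k$ with $a_k\ne0$, so $|q(x)|<\sum_k|a_k|=\sup_Bq$ and $q(B)$ is not closed. So $q(B)$ is compact only if $q$ is finitely supported, and the finitely supported sequences are a countable union of finite-dimensional subspaces of $\ell_1$. Now $c_0$ is a separable space, and it is a closed subspace of the dual space $\ell_\infty$. Hence the conclusion fails if $Z$ is only separable, and also if $Z$ is only a dual space, even with $X$ separable. In the second case the proof breaks at the choice of $D$: if all $a_k\ne0$, then $(1,(\operatorname{sign}a_k)_k,\sum_k|a_k|)$ is a contact triple of $q$, as the truncations of the sign sequence show, and the sign sequences are uncountably many points at mutual distance $2$.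
\end{example}

\begin{example}[convexity]\label{ex:convex}
Let $B=\{e_k:k\in\mathbb N\}$ be the unit vector basis of $\ell_2$, a closed bounded set, and let $q=(a_k)\in\ell_2$. Since $a_k\to0$, the set $q(B)=\{a_k:k\in\mathbb N\}$ can be compact only if $a_k=0$ for some $k$, and these $q$ form a countable union of hyperplanes.
\end{example}

\section{Three further consequences}\label{sec:more}

\subsection*{Infinite-dimensional subspaces}

Because the sets $G_n$ in \eqref{eq:Gn} are residual and not only nonempty, they can be intersected over all $n$.

\begin{theorem}\label{thm:inf}
Let $X$ be an infinite-dimensional Banach space that is isomorphic to a closed subspace of a separable dual space. For every equivalent norm $p$ on $X$, the set $\mathrm{NA}(X,p)$ contains an infinite-dimensional linear subspace $L$ such that $F_\perp$ is proximinal in $(X,p)$ for every finite-dimensional subspace $F\subset L$. If $X^*$ is separable, $L$ can be chosen dense in $X^*$.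
\end{theorem}

\begin{proof}
Let $B$ be the closed unit ball of $(X,p)$ and view $G_n$ as a residual subset of $(X^*)^n$. The product space $\Omega=(X^*)^{\mathbb N}$ is completely metrizable. The projection $P_n\colon\Omega\to(X^*)^n$ onto the first $n$ coordinates is continuous and open. So if $U\subset (X^*)^n$ is open and dense, then $P_n^{-1}(U)$ is open, and it meets every nonempty open set $W\subset\Omega$, because $U$ meets the nonempty open set $P_n(W)$. Hence $G=\bigcap_nP_n^{-1}(G_n)$ is residual in $\Omega$, and it is nonempty by Baire's theorem.

Let $(x_i^*)\in G$ and let $L$ be the linear span of the $x_i^*$. For each $n$ the functionals $x_1^*,\dots,x_n^*$ are linearly independent, so $L$ is infinite-dimensional. Let $F\subset L$ be a subspace of finite dimension $k\ge1$ (for $F=\{0\}$ the space $F_\perp=X$ is proximinal), with basis $f_1,\dots,f_k$. For some $n$ all $f_i$ lie in the span of $x_1^*,\dots,x_n^*$. So $q_F=(f_1,\dots,f_k)$ equals $Tq$, where $q=(x_1^*,\dots,x_n^*)\in G_n$ and $T\colon\mathbb R^n\to\mathbb R^k$ is linear. The operator $q_F$ is surjective, and $q_F(B)=T(q(B))$ is compact. By Lemma~\ref{lem:prox}, $F=q_F^*(\mathbb R^k)\subset\mathrm{NA}(X,p)$ and $F_\perp=\ker q_F$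 is proximinal. Since $L$ is the union of its finite-dimensional subspaces, $L\subset\mathrm{NA}(X,p)$.

Now let $X^*$ be separable and let $(O_m)$ be a countable base of nonempty open sets. The set $W_m=\{(x_i^*)\in\Omega:x_i^*\in O_m\text{ for some }i\}$ is open, and it is dense because a basic open set of $\Omega$ restricts only finitely many coordinates. A sequence in the residual set $G\cap\bigcap_mW_m$ is dense in $X^*$, and so is its span.
\end{proof}

\subsection*{Spaces with an unconditional basis}

A Schauder basis $(x_k)$ is \emph{unconditional} if the expansion $\sum_ka_kx_k$ of each vector converges under every rearrangement of its terms, and \emph{boundedly complete} if $\sum_ka_kx_k$ converges whenever its partial sums are bounded. For spaces with an unconditional basis, Theorem~\ref{thm:main} and fact (b) of Section~\ref{sec:intro} leave no gap.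

\begin{theorem}\label{thm:uncond}
An infinite-dimensional Banach space with an unconditional basis admits an equivalent Read norm if and only if it contains an isomorphic copy of $c_0$.
\end{theorem}

\begin{proof}
A space $X$ with a basis is separable. If $X$ contains a copy of $c_0$, it has a Read norm by fact (b). Suppose that it does not. By a theorem of James \cite[Theorem~1.c.10]{LT}, an unconditional basis of a space that contains no copy of $c_0$ is boundedly complete, and a space with a boundedly complete basis is isomorphic to a dual space \cite[Proposition~1.b.4]{LT}. So $X$ is isomorphic to a separable dual space, and it has no Read norm by Theorem~\ref{thm:main}.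
\end{proof}

\subsection*{Quotients by reflexive subspaces}

Compactness of the image of the ball lifts from a quotient $X/M$ to $X$ as soon as the quotient map sends the closed ball onto the closed ball. Reflexivity of $M$ guarantees this for every equivalent norm.

\begin{theorem}\label{thm:quot}
Let $X$ be a Banach space, not necessarily separable, and let $M\subset X$ be a reflexive subspace such that $X/M$ is isomorphic to a subspace of a separable dual space and $\dim X/M\ge2$. Then $X$ has properties (S) and (G) in every equivalent norm.
\end{theorem}

\begin{proof}
Let $p$ be an equivalent norm on $X$ with closed unit ball $B$, let $Q\colon X\to X/M$ be the quotient map, and let $B'$ be the closed unit ball of the quotient norm of $p$, which is an equivalent norm on $X/M$.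

The subspace $M$ is proximinal in $(X,p)$. Indeed, fix $x\in X$. The function $m\mapsto p(x-m)$ is convex and continuous, hence weakly lower semicontinuous, so it attains its minimum on the weakly compact set $K=\{m\in M:p(m)\le2p(x)\}$. For $m\in M\setminus K$ we have $p(x-m)>p(x)=p(x-0)$ and $0\in K$, so this minimum is the minimum over $M$. It follows that $Q(B)=B'$: if $Qx\in B'$ and $m$ is a nearest point to $x$ in $M$, then $x-m\in B$ and $Q(x-m)=Qx$, and the inclusion $Q(B)\subset B'$ holds by definition of the quotient norm.

The space $X/M$ is complete, so its isomorphic image in the separable dual space is closed. Hence the set $G_2$ of \eqref{eq:Gn}, formed for $X/M$ and $B'$, is nonempty: there is a surjective $q\in L(X/M,\mathbb R^2)$ with $q(B')$ compact. Then $qQ\in L(X,\mathbb R^2)$ is surjective and $(qQ)(B)=q(B')$ is compact. By Lemma~\ref{lem:prox}, $\ker(qQ)$ is a proximinal subspace of codimension $2$, and $(qQ)^*(\mathbb R^2)$ is a two-dimensional subspace of $\mathrm{NA}(X,p)$.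
\end{proof}

For example, $\ell_2(\Gamma)\oplus\ell_1$ with $\Gamma$ uncountable is neither separable nor reflexive, and it has no Read norm: take $M=\ell_2(\Gamma)$. The theorem also recovers the last assertion of fact (a): in a reflexive space take for $M$ a closed subspace of codimension $2$.

We do not settle which separable spaces outside the classes treated here, such as $L_1[0,1]$, admit Read norms.

\begin{thebibliography}{9}

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{slides}
\emph{Vector space structure in the set of norm attaining functionals},
\texttt{https://www.ugr.es/\allowbreak local/\allowbreak mmartins/\allowbreak Curriculum/\allowbreak Charlas/\allowbreak 2018-Valencia-Readspaces-handout.pdf}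

\end{thebibliography}
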